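# Superprojectivity of the injective tensor products $L_p\hat\otimes_\varepsilon L_q$

## Three theorems

**Theorem A.** Let $1<p,q\le 2$. Then $L_p\hat\otimes_\varepsilon L_q$ is superprojective: every closed infinite-codimensional subspace of it is contained in an infinite-codimensional subspace that is complemented in it.

Here $L_p=L_p(0,1)$, scalars are real or complex, and $\hat\otimes_\varepsilon$, $\hat\otimes_\pi$ are the completed injective and projective tensor products. Theorem A answers a question whose source is the paper "Superprojective Banach spaces" (https://core.ac.uk/download/475360157.pdf). That paper records that $L_p\hat\otimes_\varepsilon L_q$ is subprojective for $2\le p,q<\infty$ and that $L_p\hat\otimes_\pi L_q$ is not superprojective for $1<p,q\le2$. The proof of Theorem A gives more, and stating the stronger form needs some notation, fixed for the whole talk. For $1<p,q\le2$ put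
$$\alpha=p',\quad \beta=q'\in[2,\infty),\qquad X=L_p\hat\otimes_\varepsilon L_q,\qquad Y=L_\alpha\hat\otimes_\pi L_\beta .$$
For $\alpha_1\in\{\alpha,2\}$ and $\beta_1\in\{\beta,2\}$ define $s(\alpha_1,\beta_1)\in[1,\infty)$ by $\frac1{s(\alpha_1,\beta_1)}=\frac1{\alpha_1}+\frac1{\beta_1}$, so that $s(2,2)=1$, and let
$$\mathcal S=\{1,\ s(\alpha,2),\ s(2,\beta),\ s(\alpha,\beta),\ 2,\ \alpha,\ \beta\}.$$
For $s\in[1,\infty)$ let $Z_s=\ell_{s'}$ if $s>1$, and $Z_1=c_0$. Thus $Z_s^*=\ell_s$ in all cases.

**Theorem B.** Let $1<p,q\le2$. Then $X^*=Y$, and every seminormalized weak$^*$-null sequence in $Y$ has a subsequence $(x_n)$ such that, for some $s\in\mathcal S$, there is a projection $\Pi$ on $X$ with $\ker\Pi=\{x_n\}_\perp$, $\Pi(X)\simeq Z_s$ and $\Pi^*(Y)=\overline{\mathrm{span}}\{x_n\}\simeq\ell_s$. Consequently: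

* (a) every closed infinite-codimensional $M\subset X$ lies in a complemented $N$ with $X/N\simeq Z_s$ for some $s\in\mathcal S$;
* (b) $L_\alpha\hat\otimes_\pi L_\beta$ is subprojective for $2\le\alpha,\beta<\infty$: each infinite-dimensional closed subspace contains some $\ell_s$, $s\in\mathcal S$, complemented in the whole space;
* (c) no $s\in\mathcal S$ can be dropped in (a).

**Theorem C.** Let $1\le p,q\le\infty$. Then $L_p\hat\otimes_\varepsilon L_q$ is superprojective if and only if $1<p,q\le2$, and $L_p\hat\otimes_\pi L_q$ is subprojective if and only if $2\le p,q<\infty$.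

In these statements, $(x_n)$ is *seminormalized* if $0<\inf\|x_n\|\le\sup\|x_n\|<\infty$; $\{x_n\}_\perp$ is the set of $T\in X$ with $\langle x_n,T\rangle=0$ for all $n$; and $\simeq$ means isomorphic. To see what $\mathcal S$ looks like: for $p=q=2$ it is $\{1,2\}$, and for $p=q=\frac43$, that is $\alpha=\beta=4$, it is $\{1,\frac43,2,4\}$.

## Superprojective and subprojective spaces

**Definition.** A Banach space is *superprojective* if every closed infinite-codimensional subspace is contained in an infinite-codimensional complemented subspace. It is *subprojective* if every infinite-dimensional closed subspace contains an infinite-dimensional subspace complemented in the whole space.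

Hilbert spaces are both, since every closed subspace is complemented. The space $\ell_1$ is not superprojective. Indeed, let $Q:\ell_1\to\ell_2$ be a surjection (every separable Banach space is a quotient of $\ell_1$). If $\ker Q\subset N$ with $N$ complemented and infinite-codimensional, then $\ell_1/N$ is an infinite-dimensional quotient of $\ell_2$, hence a Hilbert space up to isomorphism, and it is isomorphic to a complement of $N$ in $\ell_1$. But $\ell_1$ has the Schur property, so it contains no infinite-dimensional reflexive subspace.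

A complemented $N\supset M$ is the kernel of a projection $\Pi$ that vanishes on $M$, so the functionals of $\Pi^*$ lie in $M^\perp$. This is why Theorem A becomes a statement about sequences in the dual space $Y$: inside $M^\perp\subset Y$ we look for a sequence $(x_n)$ whose preannihilator is complemented in $X$.

## Two tensor norms and their duality

On $E\otimes F$ the injective norm of $T$ is $\sup|\langle T,\varphi\otimes\psi\rangle|$ over $\varphi\in B_{E^*}$, $\psi\in B_{F^*}$. The projective norm is $\inf\sum\|f_j\|\|g_j\|$ over representations $\sum f_j\otimes g_j$. In the completion $E\hat\otimes_\pi F$ every $y$ is a sum $\sum_jf_j\otimes g_j$ with $\sum\|f_j\|\|g_j\|$ as close to $\|y\|$ as we like, and the unit ball is the closed convex hull of the $f\otimes g$ with $\|f\|,\|g\|\le1$. For both norms $\|U\otimes V\|\le\|U\|\|V\|$. As an example, if $(e_n)$ is orthonormal in $L_2$, then $\sum_{n\le N}e_n\otimes e_n$ has injective norm $1$ and projective norm $N$ (for the lower bound, pair it with $\sum_{n\le N}\bar e_n\otimes\bar e_n$,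 of injective norm $1$).

We use two textbook facts on duality. First, if $E^*$ has the Radon–Nikodym property and $E^*$ or $F^*$ has the approximation property, then $(E\hat\otimes_\varepsilon F)^*=E^*\hat\otimes_\pi F^*$ isometrically (Ryan, *Introduction to Tensor Products of Banach Spaces*, Thm 5.33). The spaces $L_t$, $1<t<\infty$, are reflexive and have bases, so
$$(L_{\alpha_1'}\hat\otimes_\varepsilon L_{\beta_1'})^*=L_{\alpha_1}\hat\otimes_\pi L_{\beta_1}\qquad(\alpha_1\in\{\alpha,2\},\ \beta_1\in\{\beta,2\}),$$
with $\langle f\otimes g,\varphi\otimes\psi\rangle=\int f\varphi\int g\psi$. In particular $X^*=Y$. Second, $(E\hat\otimes_\pi F)^*=B(E,F^*)$, so $Y^*=B(L_\alpha,L_q)$ with $\langle f\otimes g,T\rangle=\int (Tf)g$. Exchanging the variables, also $Y^*=B(L_\beta,L_p)$. Both $X$ and $Y$ are separable.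

For $y\in Y$ let $\|y\|_{\alpha_1,\beta_1}$ be the norm of the image of $y$ in $L_{\alpha_1}\hat\otimes_\pi L_{\beta_1}$. Since $\|f\|_2\le\|f\|_\alpha$ on $(0,1)$, we have $\|\cdot\|_{\alpha_1,\beta_1}\le\|\cdot\|_{\alpha,\beta}=\|\cdot\|_Y$. These four norms on $Y$ are central to the proof.

## Haar blocks and upper estimates

The Haar system $(h_i)$ is an unconditional basis of $L_t$ for $1<t<\infty$; it is real-valued and orthogonal in $L_2$. Let $\lambda\ge1$ bound the norms, on $L_\alpha$, $L_\beta$ and $L_2$, of all Haar multipliers with coefficients in $\{-1,0,1\}$. Let $P_k$ be the projection onto $[h_1,\dots,h_k]$, $P_0=0$, $R_k=I-P_k$. A *Haar projection* is the projection onto a set of Haar coordinates; its norm is at most $\lambda$. Write $1_A$ also for the operator of multiplication by the indicator of $A\subset(0,1)$. Haar projections and the operators $1_A$ are symmetric for the bilinear form $\int fg$. Hence, for such $U,V$, the operator $U\otimes V$ on $Y$ is the adjoint of $U\otimes V$ on $X$.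

Let $\Delta_n$ be Haar projections onto disjoint coordinate sets and let $\gamma\in\{\alpha,\beta,2\}$. Then
$$\Big(\sum_n\|\Delta_nf\|_\gamma^\gamma\Big)^{1/\gamma}\le\lambda\|f\|_\gamma ,\tag{1}$$
$$\Big\|\sum_n f_n\Big\|_\gamma\le C\Big(\sum_n\|f_n\|_\gamma^2\Big)^{1/2}\qquad(f_n\in\Delta_nL_\gamma,\ \text{finite sums}),\tag{2}$$
with $C$ depending only on $\alpha,\beta$. For (1), let $\varepsilon_n$ be independent random signs. As $\gamma\ge2$,
$$\mathbb E\Big|\sum\varepsilon_na_n\Big|^\gamma\ge\Big(\sum|a_n|^2\Big)^{\gamma/2}\ge\sum|a_n|^\gamma.$$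
Put $a_n=\Delta_nf(x)$ for finitely many $n$, integrate in $x$, and use $\|\sum\varepsilon_n\Delta_nf\|_\gamma\le\lambda\|f\|_\gamma$. For (2), unconditionality, Khinchin's inequality and the triangle inequality in $L_{\gamma/2}$ give
$$\Big\|\sum f_n\Big\|_\gamma\le\lambda\Big(\mathbb E\Big\|\sum\varepsilon_nf_n\Big\|_\gamma^\gamma\Big)^{1/\gamma}\le C\Big\|\Big(\sum|f_n|^2\Big)^{1/2}\Big\|_\gamma=C\Big\|\sum|f_n|^2\Big\|_{\gamma/2}^{1/2}\le C\Big(\sum\|f_n\|_\gamma^2\Big)^{1/2}.$$
The last part of this chain, without the factor $\lambda$, also shows that $L_\gamma$ has type 2.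

**Definition.** A sequence $(z_n)$ in a Banach space has an *upper $s$-estimate*, $1\le s\le\infty$, if $\|\sum t_nz_n\|\le C\|t\|_s$ for all finitely supported scalar sequences $t$.

For example, the Rademacher functions $r_n$ have an upper 2-estimate in $L_\alpha$ (Khinchin), and normalized disjointly supported functions in $L_\alpha$ have an upper $\alpha$-estimate. Upper $s$-estimates pass to subsequences, to sums $(z_n+z_n')$, and to $(c_nz_n)$ with bounded scalars $c_n$. An upper $s$-estimate implies an upper $\sigma$-estimate for $\sigma\le s$, because $\|t\|_s\le\|t\|_\sigma$. If $\sum\|z_n\|<\infty$, there is an upper $s$-estimate for every $s$. Every bounded sequence has an upper $1$-estimate.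

## A matched pair of sequences produces a projection

The next lemma turns Theorem A into a search: given $(x_n)$ in the dual, find $(y_n)$ in the space with the conjugate upper estimate.

**Lemma 1.** Let $V$ be a Banach space and $1\le s<\infty$. Let $(x_n)\subset V^*$ be bounded and weak$^*$-null with an upper $s$-estimate, and let $(y_n)\subset V$ have an upper $s'$-estimate, with $\inf_n|\langle x_n,y_n\rangle|>0$. Then, after passing to a subsequence, there is a projection $\Pi$ on $V$ with $\ker\Pi=\{x_n\}_\perp$, $\Pi(V)\simeq Z_s$ and $\Pi^*(V^*)=\overline{\mathrm{span}}\{x_n\}\simeq\ell_s$.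

*Proof.* Scale $y_n$ so that $\langle x_n,y_n\rangle=1$. The operator $U:Z_s\to V$, $Ue_n=y_n$, is bounded by the upper $s'$-estimate. Put $Jv=(\langle x_n,v\rangle)_n$. Since $|\sum t_n\langle x_n,v\rangle|\le C\|t\|_s\|v\|$, duality shows that $J$ maps $V$ boundedly into $\ell_{s'}$; if $s=1$ it maps into $c_0$, because $x_n\to0$ weak$^*$. So $J:V\to Z_s$.

Now we make $JU$ close to the identity. As $(e_n)$ is weakly null in $Z_s$, $(y_n)$ is weakly null. So for fixed $i$ both $\langle x_i,y_j\rangle$ and $\langle x_j,y_i\rangle$ tend to $0$ as $j\to\infty$. By induction we pass to a subsequence with $|\langle x_i,y_j\rangle|\le2^{-i-j-2}$ for $i\ne j$. The matrix of $JU-I$ on $Z_s$ has entries $\langle x_i,y_j\rangle$ off the diagonal and $0$ on it. Its norm is at most the sum of the moduli of its entries, hence at most $\frac14$. So $JU$ is invertible.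

Put $\Pi=U(JU)^{-1}J$. Then $\Pi^2=U(JU)^{-1}(JU)(JU)^{-1}J=\Pi$. Since $J\,U(JU)^{-1}=I$, the operator $U(JU)^{-1}$ is an isomorphism of $Z_s$ onto its range and $J$ is onto. Hence $\Pi(V)=U(JU)^{-1}(Z_s)\simeq Z_s$ and $\ker\Pi=\ker J=\{x_n\}_\perp$. As $J$ is onto, $J^*:\ell_s\to V^*$, $e_n\mapsto x_n$, is an isomorphism onto its closed range $\overline{\mathrm{span}}\{x_n\}$. Finally $\Pi^*=J^*A$ with $A=((JU)^{-1})^*U^*$, and $AJ^*=((JU)^{-1})^*(JU)^*=I$, so $A$ is onto $\ell_s$ and $\Pi^*(V^*)=J^*(\ell_s)$. $\square$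

**Lemma 2.** Let $V$ be a separable Banach space.
(i) Every infinite-dimensional closed subspace $W\subset V^*$ contains a seminormalized weak$^*$-null sequence.
(ii) Suppose every seminormalized weak$^*$-null sequence in $V^*$ has a subsequence $(x_n)$ for which some $s\in[1,\infty)$ and some $(y_n)\subset V$ satisfy the hypotheses of Lemma 1. Then every closed infinite-codimensional $M\subset V$ is contained in a complemented $N$ with $V/N\simeq Z_s$, for one of these $s$. In particular $V$ is superprojective.

*Proof.* (i) By Riesz's lemma take $(w_n)\subset B_W$ with $\|w_n-w_m\|\ge\frac12$ for $n\ne m$. As $V$ is separable, a subsequence converges weak$^*$. The differences $w_n-w_{n+1}\in W$ of that subsequence are weak$^*$-null, with norms in $[\frac12,2]$.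

(ii) $M^\perp\cong(V/M)^*$ is infinite-dimensional. Apply (i) to $W=M^\perp$, then the hypothesis, then Lemma 1. We get $(x_n)\subset M^\perp$ and $\Pi$ with $M\subset\{x_n\}_\perp=\ker\Pi$ and $V/\ker\Pi\simeq\Pi(V)\simeq Z_s$. Take $N=\ker\Pi$. $\square$

So Theorem A will follow once each seminormalized weak$^*$-null sequence in $Y$ has, along a subsequence, an upper $s$-estimate and a partner $(y_n)\subset X$ with an upper $s'$-estimate, *for the same* $s$.

## Model sequences: every exponent in $\mathcal S$ occurs

Let us compute some cases by hand. In $L_\alpha$ take one of two kinds of sequence $(f_n)$, with a dual sequence $(f_n^*)\subset L_p$: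

* spread: $f_n=f_n^*=r_n$, the Rademacher functions, with exponent $\alpha_1=2$;
* concentrated: $f_n=|D_n|^{-1/\alpha}1_{D_n}$, $f_n^*=|D_n|^{-1/p}1_{D_n}$ for disjoint sets $D_n$ of positive measure, with exponent $\alpha_1=\alpha$.

In both cases $\langle f_n,f_m^*\rangle=\delta_{nm}$, $(f_n)$ has an upper $\alpha_1$-estimate in $L_\alpha$, and
$$\Big(\sum|\langle f,f_n^*\rangle|^{\alpha_1}\Big)^{1/\alpha_1}\le\|f\|_\alpha\qquad(f\in L_\alpha).\tag{3}$$
For the spread kind, (3) is Bessel's inequality and $\|f\|_2\le\|f\|_\alpha$. For the concentrated kind it holds because $|\langle f,f_n^*\rangle|\le\|1_{D_n}f\|_\alpha$, as $\|f_n^*\|_p=1$. Choose $(g_n),(g_n^*)$ in $L_\beta$, $L_q$ in the same way, with exponent $\beta_1$.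

Let $s=s(\alpha_1,\beta_1)$, $x_n=f_n\otimes g_n\in Y$ and $y_n=f_n^*\otimes g_n^*\in X$. Given $t$, write $t_n=a_nb_n$ with $|a_n|=|t_n|^{s/\alpha_1}$ and $|b_n|=|t_n|^{s/\beta_1}$, and let $\varepsilon_n$ be random signs. Then
$$\sum t_nf_n\otimes g_n=\mathbb E\Big(\sum\varepsilon_na_nf_n\Big)\otimes\Big(\sum\varepsilon_nb_ng_n\Big),$$
so the norm in $Y$ is at most $C\|a\|_{\alpha_1}\|b\|_{\beta_1}=C\|t\|_s^{s/\alpha_1}\|t\|_s^{s/\beta_1}=C\|t\|_s$. On the other side, by Hölder with $\frac1{s'}+\frac1{\alpha_1}+\frac1{\beta_1}=1$ and (3),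
$$\Big\|\sum t_ny_n\Big\|_X=\sup_{\|f\|_\alpha,\|g\|_\beta\le1}\Big|\sum t_n\langle f,f_n^*\rangle\langle g,g_n^*\rangle\Big|\le\|t\|_{s'} .$$
So $(x_n)$ and $(y_n)$ have upper $s$- and $s'$-estimates and are biorthogonal. By duality also $\|\sum t_nx_n\|_Y\ge\|t\|_s$: pair with $\sum u_ny_n$ where $\|u\|_{s'}=1$ and $\sum t_nu_n=\|t\|_s$.

The sequences $f_n\otimes1$, $f_n^*\otimes1$ and $1\otimes g_n$, $1\otimes g_n^*$ are matched in the same way with $s=\alpha_1$ and $s=\beta_1$, because $|\int g|\le\|g\|_\beta$ and $|\int f|\le\|f\|_\alpha$. In this way every $s\in\mathcal S$ occurs; for $s=1$ we take both sequences spread. Each $(x_n)$ is weak$^*$-null. If $s>1$, it is the image of the unit vector basis under a bounded operator from $\ell_s$, hence weakly null. If $s=1$, then $x_n=r_n\otimes r_n$ is bounded and $\langle r_n\otimes r_n,\varphi\otimes\psi\rangle\to0$ for all $\varphi\in L_p$, $\psi\in L_q$. So Lemma 1 applies to all of them.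

## The space $L_p$: spread and concentrated blocks

Before two variables, take one: we show by hand, through Lemma 2, that $L_p$ is superprojective for $1<p\le2$. Let $(f_n)\subset L_\alpha$ be seminormalized and weakly null. Since $P_kf_n\to0$ for each $k$ and $P_N\to I$ strongly, we may pass to a subsequence and find disjoint blocks of Haar coordinates with projections $\Delta_n$ such that $\|f_n-\Delta_nf_n\|_\alpha\le2^{-n}$. Put $d_n=\Delta_nf_n$. After a further subsequence and deleting finitely many terms, $\|d_n\|_\alpha\ge c>0$, and either $\|d_n\|_2\ge c$ for all $n$ (with a smaller $c$) or $\|d_n\|_2\to0$.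

If $\|d_n\|_2\ge c$, take $s=2$. By (2), $(d_n)$ and so $(f_n)$ has an upper 2-estimate. Choose $w_n\in B_{L_2}$ with $\langle d_n,w_n\rangle=\|d_n\|_2$ and put $y_n=\Delta_nw_n$. Then $\langle f_n,y_n\rangle=\langle d_n,w_n\rangle\ge c$, and $\|\sum t_ny_n\|_p\le\|\sum t_ny_n\|_2\le\|t\|_2$ by orthogonality.

If $\|d_n\|_2\to0$ (then $\alpha>2$), take $s=\alpha$. On $\{|d_n|\le K\}$ we have $|d_n|^\alpha\le K^{\alpha-2}|d_n|^2$, so $\|1_{\{|d_n|\le K\}}d_n\|_\alpha\le K^{1-2/\alpha}\|d_n\|_2^{2/\alpha}\to0$ for each $K$. Choose $K_n\to\infty$ so slowly that $\|1_{\{|d_n|\le K_n\}}d_n\|_\alpha\to0$, and let $A_n=\{|d_n|>K_n\}$. As $|A_n|\to0$, along a subsequence $\|1_{A_n^c}d_n\|_\alpha\le2^{-n}$ and $\|1_{\bigcup_{m>n}A_m}d_n\|_\alpha\le2^{-n}$. So, up to summable errors, $(d_n)$ is disjointly supported, and $(f_n)$ has an upper $\alpha$-estimate. Choose $w_n\in B_{L_p}$ with $\langle d_n,w_n\rangle=\|d_n\|_\alpha\ge c$ and $y_n=\Delta_nw_n$. Then, by Hölder and (1),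
$$\Big\|\sum t_ny_n\Big\|_p=\sup_{\|f\|_\alpha\le1}\Big|\sum t_n\langle w_n,\Delta_nf\rangle\Big|\le\sup_{\|f\|_\alpha\le1}\sum|t_n|\|\Delta_nf\|_\alpha\le\lambda\|t\|_p .$$

Two things happened. The norm that stays bounded below supplies the *functionals*. The norm that tends to zero says that a part of the sequence disappears, which improves the *upper estimate* to the exponent of the functionals.

## Compact operators on $\ell_2$: diagonal blocks, rows and columns

Now take two variables and $p=q=2$. Let $(e_i)$ be the normalized Haar basis of $L_2$. Then $X$ is the space of compact operators on $\ell_2$, seen as matrices, $Y$ is the trace class, and $\mathcal S=\{1,2\}$. Three sequences show what can happen. The diagonal sequence $e_n\otimes e_n$ spans $\ell_1$, and its partner $y_n=e_n\otimes e_n$ satisfies $\|\sum t_ny_n\|_X=\|t\|_\infty$. The row sequence $e_1\otimes e_n$ and the column sequence $e_n\otimes e_1$ span $\ell_2$.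

In general, a block argument writes a subsequence of a weak$^*$-null sequence as $x_n=\delta_n+\rho_n+\tau_n+{}$small, with $\delta_n$ a diagonal block, $\rho_n=(P_{M_n}\otimes\Delta_n)x_n$ in the rows above it and $\tau_n$ in the columns beside it. If $\|\delta_n\|_Y$ is bounded below, we take $s=1$: the upper 1-estimate of $(x_n)$ is free. If $\delta_n\to0$, we want $s=2$, so we need an upper 2-estimate for $(\rho_n)$. The obvious attempt uses that $\|(R_k\otimes I)\rho_n\|$ becomes small with $k$ (this is Step 1 of the proof of Proposition 9) and writes $(P_k\otimes I)\rho_n=\sum_{i\le k}e_i\otimes g_{n,i}$ with $g_{n,i}$ in disjoint blocks. This gives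
$$\Big\|\sum_nt_n(P_k\otimes I)\rho_n\Big\|\le\sum_{i\le k}\Big\|\sum_nt_ng_{n,i}\Big\|\le\Big(\sum_{i\le k}\sup_n\|g_{n,i}\|\Big)\|t\|_2 .$$
The constant may grow with $k$, while for fixed $k$ the remainder $(R_k\otimes I)\rho_n$ is only small, not summable in $n$. Lemma 5 repairs this with constants that do not depend on the dimension $k$.

## Mismatched exponents when $\alpha$ or $\beta$ exceeds 2

For general $p,q$ consider the diagonal blocks $\delta_n=(\Delta_n\otimes\Delta_n)x_n$, with $\|\delta_n\|_Y\ge c$. Since each $\Delta_nL_\alpha$ and $\Delta_nL_\beta$ has only an upper 2-estimate, the computation of the model sequences gives for $(\delta_n)$ the exponent $s(2,2)=1$. For the functionals, (1) and Hölder give an upper $s'$-estimate with $s=s(\alpha,\beta)$. Lemma 1 needs the same $s$ on both sides, and if $\alpha>2$ or $\beta>2$ then $1<s(\alpha,\beta)$: the two halves do not meet.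

Copying the dichotomy from $L_p$ is not enough. If $\|\delta_n\|_{2,2}$ is bounded below, the exponent $1$ works. But suppose $\alpha,\beta>2$, and let $x_n=f_n\otimes r_n$ with $f_n$ concentrated, $|D_n|\to0$. Then $\|x_n\|_{2,2}\le\|f_n\|_2=|D_n|^{1/2-1/\alpha}\to0$, and yet $\|\sum t_nx_n\|_Y\ge\|t\|_s$ with $s=s(\alpha,2)<s(\alpha,\beta)$. So there is no upper $s(\alpha,\beta)$-estimate: the sequence is concentrated in one variable and spread in the other. The remedy has two parts.

First, we use all four norms $\|\cdot\|_{\alpha_1,\beta_1}$, and cut $\delta_n$ into four corners according to concentration in each variable. Each corner has the upper estimate of its own exponent.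

Second, we must show that a corner disappears when the corresponding norm tends to $0$. In $L_p$ this was truncation at height $K$ of the function $|d_n|$. A tensor has no modulus to truncate. Instead we test $z\in Y$ against an operator $T\in Y^*=B(L_\alpha,L_q)$. By Maurey's theorem $T$ is an operator into $L_2$ followed by multiplication by a weight $v$, and *the weight can be truncated*. Where $v\le K$, $T$ is a functional for the smaller norm $\|\cdot\|_{\alpha,2}$. The set where $v>K$ is small uniformly in $T$, and there equi-integrability of $z$ takes over.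

## Lower and upper estimates in $Y$

The next lemma transfers (1) to tensors. It is used to produce blocks and to split off concentrated parts.

**Lemma 3.** If $(A_i)$ are disjoint sets, then $\sum_i\|(1_{A_i}\otimes I)y\|_Y^\alpha\le\|y\|_Y^\alpha$ for $y\in Y$. If $(\Delta_i)$ are Haar projections onto disjoint coordinate sets, then $\sum_i\|(\Delta_i\otimes I)y\|_Y^\alpha\le\lambda^\alpha\|y\|_Y^\alpha$. The analogues in the second variable hold with exponent $\beta$.

*Proof.* Let $y\neq0$, $\epsilon>0$, and write $y=\sum_jf_j\otimes g_j$ with $\sum\|f_j\|\|g_j\|\le(1+\epsilon)\|y\|$. With $\Theta_i=1_{A_i}$ or $\Theta_i=\Delta_i$, Minkowski's inequality in $\ell_\alpha$ gives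
$$\Big(\sum_i\|(\Theta_i\otimes I)y\|^\alpha\Big)^{1/\alpha}\le\Big(\sum_i\Big(\sum_j\|\Theta_if_j\|\|g_j\|\Big)^\alpha\Big)^{1/\alpha}\le\sum_j\|g_j\|\Big(\sum_i\|\Theta_if_j\|^\alpha\Big)^{1/\alpha}\le c(1+\epsilon)\|y\|,$$
with $c=1$ for indicators and $c=\lambda$ for Haar projections, by (1). Let $\epsilon\to0$. $\square$

The next lemma is the upper estimate of the model sequences, for arbitrary tensors in place of elementary ones.

**Lemma 4.** Let $E_n\subset L_\alpha$, $F_n\subset L_\beta$ be closed subspaces with $\|\sum f_n\|\le C(\sum\|f_n\|^u)^{1/u}$ for $f_n\in E_n$ and $\|\sum g_n\|\le C(\sum\|g_n\|^w)^{1/w}$ for $g_n\in F_n$ (finite sums), where $u,w\ge2$. Let $\frac1s=\frac1u+\frac1w$. If $\|z_n\|_{E_n\hat\otimes_\pi F_n}<1$ for all $n$, then $\|\sum t_nz_n\|_Y\le C^2\|t\|_s$.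

*Proof.* Each $z_n$ lies in the closed convex hull of the $f\otimes g$ with $f\in B_{E_n}$, $g\in B_{F_n}$. So the finite sum $\sum t_nz_n$ lies in the closed convex hull, in $Y$, of the elements $\sum t_nf_n\otimes g_n$ with $f_n\in B_{E_n}$, $g_n\in B_{F_n}$. It suffices to bound these. Write $t_n=a_nb_n$ with $|a_n|=|t_n|^{s/u}$, $|b_n|=|t_n|^{s/w}$. Then
$$\sum t_nf_n\otimes g_n=\mathbb E\Big(\sum\varepsilon_na_nf_n\Big)\otimes\Big(\sum\varepsilon_nb_ng_n\Big)$$
has norm at most $C\|a\|_u\,C\|b\|_w=C^2\|t\|_s^{s/u}\|t\|_s^{s/w}=C^2\|t\|_s$. $\square$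

## Rows with small tails

This lemma gives the upper estimate for $(\rho_n)$ that the compact-operator attempt could not reach. The point is that the constant in the Claim below does not depend on $\dim G$.

**Lemma 5.** Let $F_n\subset L_\beta$ be the ranges of projections $\Theta_n$ with $\|\Theta_n\|\le\lambda$, satisfying $\|\sum g_n\|\le C(\sum\|g_n\|^r)^{1/r}$ for $g_n\in F_n$ (finite sums), where $1\le r<\infty$. Let $(z_n)\subset Y$ be bounded with $(I\otimes\Theta_n)z_n=z_n$ and $\lim_k\limsup_n\|(R_k\otimes I)z_n\|=0$. Then a subsequence of $(z_n)$ has an upper $r$-estimate. The same holds with the two variables exchanged.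

*Proof.* **Claim.** Let $G\subset L_\alpha$ be finite-dimensional, $c>0$, and $\|w_n\|_{G\hat\otimes_\pi F_n}\le c$ for infinitely many $n$. Then along a subsequence of these indices $\|\sum t_nw_n\|_Y\le5Cc\|t\|_r$.

Let $g_1,\dots,g_N$ be a $\frac12$-net of the unit sphere of $G$. Successive approximation writes each $f\in B_G$ as $\sum_{m\ge0}c_mg_{i_m}$ with $|c_m|\le2^{-m}$, hence as $\sum_i\mu_ig_i$ with $\sum|\mu_i|\le2$. Write $w_n=\sum_jf_j\otimes k_j$ with $f_j\in G$, $k_j\in F_n$ and $\sum\|f_j\|\|k_j\|\le2c$, and expand $f_j=\sum_i\mu_{ji}g_i$ with $\sum_i|\mu_{ji}|\le2\|f_j\|$. Then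
$$w_n=\sum_{i\le N}g_i\otimes k_{n,i},\qquad k_{n,i}=\sum_j\mu_{ji}k_j\in F_n,\qquad\sum_{i\le N}\|k_{n,i}\|\le4c .$$
Pass to a subsequence with $\|k_{n,i}\|\to\gamma_i$ and $\|k_{n,i}\|\le\gamma_i+c/N$ for all $n$ and $i$. Then $\sum\gamma_i\le4c$ and
$$\Big\|\sum_nt_nw_n\Big\|\le\sum_{i\le N}\Big\|\sum_nt_nk_{n,i}\Big\|\le C\sum_{i\le N}\Big(\gamma_i+\frac cN\Big)\|t\|_r\le5Cc\|t\|_r .$$

Now we cut $z_n$ into finite-dimensional layers whose norms decrease geometrically. If all $z_n=0$ there is nothing to prove. Choose $0=l_0<l_1<\cdots$ with $\limsup_n\|(R_{l_j}\otimes I)z_n\|<2^{-j}$ for $j\ge1$, and pass to a subsequence (keeping $\Theta_n,F_n$ attached to $z_n$) with $\|(R_{l_j}\otimes I)z_n\|\le2^{-j}$ for $1\le j\le n$. Let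
$$z_n^{(j)}=((P_{l_{j+1}}-P_{l_j})\otimes\Theta_n)z_n,\qquad G_j=(P_{l_{j+1}}-P_{l_j})L_\alpha .$$
The operator $(P_{l_{j+1}}-P_{l_j})\otimes\Theta_n:Y\to G_j\hat\otimes_\pi F_n$ has norm at most $\lambda^2$, and $z_n^{(j)}$ is also its value at $(R_{l_j}\otimes I)z_n$. Hence $\|z_n^{(j)}\|_{G_j\hat\otimes_\pi F_n}\le c_j:=\lambda^22^{-j}$ for $n\ge j\ge1$, and $\le c_0:=\lambda^2\sup\|z_n\|$ for $j=0$. Apply the Claim successively for $j=0,1,2,\dots$ to get infinite sets $\mathbb N\supset N_0\supset N_1\supset\cdots$ such that $(z_n^{(j)})_{n\in N_j,\,n\ge j}$ has an upper $r$-estimate with constant $5Cc_j$. Choose $n_1<n_2<\cdots$ with $n_i\in N_i$; then $n_i\ge i$. Since $(I\otimes\Theta_n)z_n=z_n$ and $P_{l_i}=\sum_{j<i}(P_{l_{j+1}}-P_{l_j})$,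
$$z_{n_i}=\sum_{j=0}^{i-1}z_{n_i}^{(j)}+(R_{l_i}\otimes I)z_{n_i},\qquad\|(R_{l_i}\otimes I)z_{n_i}\|\le2^{-i}.$$
In $\sum_it_iz_{n_i}$ the layer $j$ occurs only for $i>j$, where $n_i\in N_i\subset N_j$ and $n_i>j$. So $\|\sum_it_iz_{n_i}\|\le(5C\sum_jc_j+1)\|t\|_r$. $\square$

## Equi-integrable parts and disjoint parts

**Definition.** A bounded sequence $(z_n)\subset Y$ is *equi-integrable in the first variable* if
$$\lim_{\eta\to0}\limsup_n\sup_{|A|\le\eta}\|(1_A\otimes I)z_n\|_Y=0 ,$$
and similarly for the second variable with $I\otimes1_B$.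

For $z_n=f_n\otimes r_n$ with $f_n$ concentrated and $|D_n|\to0$, we have $\|(I\otimes1_B)z_n\|=|B|^{1/\beta}$, so $(z_n)$ is equi-integrable in the second variable. It is not in the first, since $(1_{D_n}\otimes I)z_n=z_n$ has norm $1$. Since all indicators are contractions and $1_A\otimes I$, $I\otimes1_B$ commute, multiplying $z_n$ by indicators in either variable preserves equi-integrability; so does passing to a subsequence.

The next lemma replaces the sets $\{|d_n|>K_n\}$ of the $L_p$ argument: it removes from a tensor all its concentration in one variable, on disjoint sets.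

**Lemma 6.** Let $(z_n)\subset Y$ be bounded. After passing to a subsequence there are pairwise disjoint sets $A_n$ such that $((1_{A_n^c}\otimes I)z_n)$ is equi-integrable in the first variable. Similarly for the second variable.

*Proof.* We first take sets $A_n$ that catch as much concentration as possible. Let $\omega_n(\eta)=\sup_{|A|\le\eta}\|(1_A\otimes I)z_n\|$. Pass to a subsequence with $\omega_n(1/m)\to\omega^m$ for every $m$, and let $\omega^m\downarrow\omega^\infty$. Choose $m_n\to\infty$ so slowly that $\omega_n(1/m_n)-\omega^{m_n}\to0$; then $\omega_n(1/m_n)\to\omega^\infty$. Choose $A_n$ with $|A_n|\le1/m_n$ and $\|(1_{A_n}\otimes I)z_n\|\ge\omega_n(1/m_n)-\frac1n$. If $|A|\le\frac1{2m}$ and $m_n\ge2m$, then $|A\cup A_n|\le\frac1m$. Lemma 3 (constant $1$) for the disjoint sets $A\setminus A_n$, $A_n$ and the element $(1_{A\cup A_n}\otimes I)z_n$ gives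
$$\|(1_{A\setminus A_n}\otimes I)z_n\|^\alpha\le\omega_n(1/m)^\alpha-\Big(\omega_n(1/m_n)-\frac1n\Big)_+^\alpha .$$
The right side tends to $(\omega^m)^\alpha-(\omega^\infty)^\alpha$ as $n\to\infty$, and this tends to $0$ as $m\to\infty$. So $((1_{A_n^c}\otimes I)z_n)$ is equi-integrable in the first variable.

It remains to make the sets disjoint. For fixed $n$, $\omega_n(\eta)\to0$ as $\eta\to0$: this holds with an elementary tensor $f\otimes g$ in place of $z_n$ by absolute continuity of $\int|f|^\alpha$, and in general by density, since the operators $1_A\otimes I$ are contractions. Pick $\eta_n>0$ with $\omega_n(\eta_n)\le2^{-n}$. As $|A_n|\to0$, there are $n_1<n_2<\cdots$ with $|A_{n_k}|\le2^{-k}\min_{j<k}\eta_{n_j}$, so $|\bigcup_{k>j}A_{n_k}|\le\eta_{n_j}$. Relabel this subsequence, and replace $A_n$ by $A_n\setminus\bigcup_{m>n}A_m$. The new sets are disjoint. The complement of the $n$-th set has grown only by a subset of $\bigcup_{m>n}A_m$, so $\|(1_A1_{A_n^c}\otimes I)z_n\|$ changes by at most $2^{-n}$, uniformly in $A$. Equi-integrability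 is preserved. $\square$

## Maurey factorization and comparison of norms

This section proves the substitute for truncation: on equi-integrable sequences, convergence to $0$ in a smaller norm implies convergence to $0$ in $Y$.

**Lemma 7 (Maurey).** Let $E$ have type 2, $1<q<2$, $\frac1b=\frac1q-\frac12$. There is $C=C(E,q)$ such that every $T\in B(E,L_q)$ can be written $T=M_vS$ with $v\ge0$, $\|v\|_b\le1$, $S\in B(E,L_2)$, $\|S\|\le C\|T\|$, where $M_v$ is multiplication by $v$.

*Proof.* We may assume $\|T\|=1$ (if $T=0$, take $v=0$, $S=0$). Put $\beta=q'>2$.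

**An inequality for finite families.** By Khinchin's inequality and type 2, $\|(\sum|Te_i|^2)^{1/2}\|_q\le C(\sum\|e_i\|^2)^{1/2}$. So for $e_i\in E$, $g_i\in L_\beta$, by the Cauchy–Schwarz and Hölder inequalities,
$$\mathrm{Re}\sum\langle Te_i,g_i\rangle\le C\Big(\sum\|e_i\|^2\Big)^{1/2}\Big\|\sum|g_i|^2\Big\|_{\beta/2}^{1/2}\le\frac C2\Big[\sum\|e_i\|^2+\Big\|\sum|g_i|^2\Big\|_{\beta/2}\Big].\tag{4}$$

**One weight for all families.** Let $\mathcal K=\{\psi\ge0:\|\psi\|_{(\beta/2)'}\le1\}$, a convex and weak$^*$-compact set. For finite families $(e_i),(g_i)$ put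
$$\Phi(\psi)=\frac C2\Big[\sum\|e_i\|^2+\int\psi\sum|g_i|^2\Big]-\mathrm{Re}\sum\langle Te_i,g_i\rangle\qquad(\psi\in\mathcal K).$$
These are affine continuous functions on $\mathcal K$. They form a convex cone containing $0$: to add, concatenate families; to multiply by $\mu>0$, multiply all $e_i,g_i$ by $\mu^{1/2}$. Since $\sup_{\psi\in\mathcal K}\int\psi h=\|h\|_{\beta/2}$ for $0\le h\in L_{\beta/2}$, (4) says $\sup_{\mathcal K}\Phi\ge0$. So no $\Phi$ lies in the open convex cone of strictly negative functions in the real space $C(\mathcal K)$. The Hahn–Banach theorem separates the two cones by a nonzero real measure $\mu$ with $\int F\,d\mu<0\le\int\Phi\,d\mu$ for all strictly negative $F$ and all $\Phi$; the separating constant is $0$ because $0$ is one of the $\Phi$ and strictly negative functions can be arbitrarily small. The first inequality makes $\mu$ positive; normalize it to a probability measure. The functional $h\mapsto\int_{\mathcal K}(\int\psi'h)\,d\mu(\psi')$ on $L_{\beta/2}$ is positive of norm at most $1$, hence given by some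 $\psi\in\mathcal K$. Then $\Phi(\psi)=\int\Phi\,d\mu\ge0$ for all $\Phi$.

**Factorization.** For a single pair, $\Phi(\psi)\ge0$ reads $\mathrm{Re}\langle Te,g\rangle\le\frac C2[\|e\|^2+\int\psi|g|^2]$. Replace $(e,g)$ by $(\theta e,\theta^{-1}g)$, take the infimum over $\theta>0$, and multiply by unimodular scalars:
$$|\langle Te,g\rangle|\le C\|e\|\Big(\int\psi|g|^2\Big)^{1/2}.$$
Put $v=\psi^{1/2}$. As $\frac2b=1-\frac2\beta$, we have $b=2(\beta/2)'$, so $\|v\|_b\le1$. As $\frac1b+\frac1\beta=\frac12$, $vg\in L_2$ for $g\in L_\beta$. For each $e$ the functional $vg\mapsto\langle Te,g\rangle$ is well defined and bounded by $C\|e\|$ on $\{vg:g\in L_\beta\}\subset L_2$. Extend it by continuity to the closure and by $0$ on the orthogonal complement. This gives $Se\in L_2$, linear in $e$, with $\|Se\|\le C\|e\|$ and $\int Se\,vg=\langle Te,g\rangle$ for all $g\in L_\beta$, that is, $Te=v\,Se$. $\square$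

**Lemma 8.** Let $(z_n)\subset Y$ be bounded.
(i) If $(z_n)$ is equi-integrable in the second variable and $\|z_n\|_{\alpha,2}\to0$, then $\|z_n\|_Y\to0$. Symmetrically, if $(z_n)$ is equi-integrable in the first variable and $\|z_n\|_{2,\beta}\to0$, then $\|z_n\|_Y\to0$.
(ii) If $(z_n)$ is equi-integrable in both variables and $\|z_n\|_{2,2}\to0$, then $\|z_n\|_Y\to0$.

*Proof.* (i) If $\beta=2$ this is trivial. Otherwise $q<2$. Let $T\in B(L_\alpha,L_q)=Y^*$, $\|T\|\le1$. As $L_\alpha$ has type 2, Lemma 7 gives $T=M_vS$. Let $K>0$ and $B=\{v>K\}$; since $\|v\|_b\le1$, $|B|\le K^{-b}$. For $z\in Y$,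
$$\langle z,T\rangle=\langle(I\otimes1_B)z,T\rangle+\langle z,M_{v1_{B^c}}S\rangle .$$
The operator $M_{v1_{B^c}}S:L_\alpha\to L_2$ has norm at most $CK$, so it is a functional on $L_\alpha\hat\otimes_\pi L_2$ of norm at most $CK$. Taking the supremum over $T$,
$$\|z\|_{\alpha,\beta}\le\sup_{|B|\le K^{-b}}\|(I\otimes1_B)z\|_{\alpha,\beta}+CK\|z\|_{\alpha,2}.\tag{5}$$
Apply (5) to $z_n$; let $n\to\infty$, then $K\to\infty$. The symmetric statement uses $Y^*=B(L_\beta,L_p)$ and type 2 of $L_\beta$.

(ii) By (i) it suffices that $\|z_n\|_{\alpha,2}\to0$. This is trivial if $\alpha=2$. Otherwise $p<2$ and $(L_\alpha\hat\otimes_\pi L_2)^*=B(L_2,L_p)$. The argument for (5), with Lemma 7 for $E=L_2$ and $p$ in place of $q$, and $\frac1a=\frac1p-\frac12$, gives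
$$\|z\|_{\alpha,2}\le\sup_{|A|\le K^{-a}}\|(1_A\otimes I)z\|_{\alpha,2}+CK\|z\|_{2,2}.$$
Since $\|\cdot\|_{\alpha,2}\le\|\cdot\|_Y$ and $(z_n)$ is equi-integrable in the first variable, $\|z_n\|_{\alpha,2}\to0$. $\square$

## Every weak$^*$-null sequence in $Y$ has a matched partner

**Proposition 9.** Every seminormalized weak$^*$-null sequence in $Y$ has a subsequence $(x_n)$ for which there are $s\in\mathcal S$ and $(y_n)\subset X$ satisfying the hypotheses of Lemma 1 (with $V=X$).

*Proof.* Let $(x_n)$ be the given sequence, $\|x_n\|\le C_0$.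

**Step 1. Block form.** This step writes $x_n$, up to a summable error, as a diagonal block plus a part in rows and a part in columns, both with small tails. Since $h_i\otimes h_j\in X$, weak$^*$ convergence gives $(P_k\otimes P_k)x_n\to0$ in norm for each $k$. Pass to a subsequence such that for all $0\le k<l$ the limits
$$F(k,l)=\lim_n\|((P_l-P_k)\otimes I)x_n\|,\qquad F'(k,l)=\lim_n\|(I\otimes(P_l-P_k))x_n\|$$
exist. By Lemma 3, $\sum_iF(k_i,l_i)^\alpha\le(\lambda C_0)^\alpha$ for disjoint intervals $(k_i,l_i]$. Hence $\sup_{l>k}F(k,l)\to0$ as $k\to\infty$; otherwise there would be $\epsilon>0$ and infinitely many disjoint intervals with $F(k_i,l_i)\ge\epsilon$. The same holds for $F'$, with exponent $\beta$. Let $\epsilon_k=\sup_{l>k}\max(F(k,l),F'(k,l))$, so $\epsilon_k\to0$.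

Put $N_0=0$. Given $N_{j-1}$, the first two conditions below hold for all sufficiently late terms of the sequence in place of $x_j$ (the second concerns finitely many $k$). Pick such a term, later than those already chosen, and call it $x_j$. Then choose $N_j>N_{j-1}$ so that the third condition holds, which is possible because $P_N\otimes P_N\to I$ strongly on $Y$. After relabelling, for all $j\ge1$:

* $\|(P_{N_{j-1}}\otimes P_{N_{j-1}})x_j\|\le2^{-j}$;
* $\|((P_{N_{j-1}}-P_k)\otimes I)x_j\|\le F(k,N_{j-1})+2^{-j}$ and $\|(I\otimes(P_{N_{j-1}}-P_k))x_j\|\le F'(k,N_{j-1})+2^{-j}$ for all $k<N_{j-1}$;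
* $\|x_j-(P_{N_j}\otimes P_{N_j})x_j\|\le2^{-j}$.

Put $M_j=N_{j-1}$ and $\Delta_j=P_{N_j}-P_{M_j}$. Expanding $P_{N_j}\otimes P_{N_j}$ with $P_{N_j}=P_{M_j}+\Delta_j$ gives
$$x_j=\delta_j+\rho_j+\tau_j+e_j,\qquad\|e_j\|\le2^{1-j},\tag{6}$$
$$\delta_j=(\Delta_j\otimes\Delta_j)x_j,\quad\rho_j=(P_{M_j}\otimes\Delta_j)x_j,\quad\tau_j=(\Delta_j\otimes P_{M_j})x_j .$$
For $k<M_j$, $(R_k\otimes I)\rho_j=(I\otimes\Delta_j)((P_{M_j}-P_k)\otimes I)x_j$, and similarly for $\tau_j$. Hence
$$\limsup_j\|(R_k\otimes I)\rho_j\|\le\lambda\epsilon_k,\qquad\limsup_j\|(I\otimes R_k)\tau_j\|\le\lambda\epsilon_k .\tag{7}$$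
All this persists for subsequences, where $\Delta_j,M_j,N_j$ stay attached to $x_j$. Always $M_j\to\infty$, the $\Delta_j$ are disjoint blocks, and $(\delta_j),(\rho_j),(\tau_j)$ are bounded.

**Step 2. Splitting.** This step cuts the blocks into pieces by concentration, and shows that each piece has its own upper estimate and disappears when its own norm tends to $0$. By Lemma 6, after passing to subsequences, choose disjoint $A_n$ and disjoint $B_n$ such that $((1_{A_n^c}\otimes I)\delta_n)$ and $((I\otimes1_{B_n^c})\delta_n)$ are equi-integrable in the first and in the second variable respectively. Choose disjoint $B_n'$ such that $((I\otimes1_{B_n'^c})\rho_n)$ is equi-integrable in the second variable, and disjoint $A_n'$ such that $((1_{A_n'^c}\otimes I)\tau_n)$ is equi-integrable in the first. Put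
$$\delta_n^1=(1_{A_n}\otimes1_{B_n^c})\delta_n,\quad\delta_n^2=(1_{A_n^c}\otimes1_{B_n})\delta_n,\quad\delta_n^3=(1_{A_n}\otimes1_{B_n})\delta_n,\quad\delta_n^4=(1_{A_n^c}\otimes1_{B_n^c})\delta_n,$$
$$\rho_n^1=(I\otimes1_{B_n'^c})\rho_n,\quad\rho_n^2=(I\otimes1_{B_n'})\rho_n,\quad\tau_n^1=(1_{A_n'^c}\otimes I)\tau_n,\quad\tau_n^2=(1_{A_n'}\otimes I)\tau_n .$$

*Upper estimates of the diagonal pieces.* Functions supported on the disjoint sets $A_n$ satisfy the hypothesis of Lemma 4 with exponent $\alpha$, functions supported on the $B_n$ with exponent $\beta$, and by (2) the blocks $\Delta_nL_\alpha$, $\Delta_nL_\beta$ with exponent $2$. The three elements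
$$(1_{A_n}\otimes I)\delta_n=(1_{A_n}\otimes\Delta_n)\delta_n,\qquad(I\otimes1_{B_n})\delta_n=(\Delta_n\otimes1_{B_n})\delta_n,\qquad\delta_n^3=(1_{A_n}\otimes1_{B_n})\delta_n$$
lie, with bounded norms, in $L_\alpha(A_n)\hat\otimes_\pi\Delta_nL_\beta$, $\Delta_nL_\alpha\hat\otimes_\pi L_\beta(B_n)$ and $L_\alpha(A_n)\hat\otimes_\pi L_\beta(B_n)$ respectively. By Lemma 4 they have upper $s(\alpha,2)$-, $s(2,\beta)$- and $s(\alpha,\beta)$-estimates. Now $\delta_n^1=(1_{A_n}\otimes I)\delta_n-\delta_n^3$, $\delta_n^2=(I\otimes1_{B_n})\delta_n-\delta_n^3$, and $s(\alpha,\beta)\ge s(\alpha,2),s(2,\beta)$. Hence $\delta^1_n,\delta^2_n,\delta^3_n$ have upper $s(\alpha,2)$-, $s(2,\beta)$- and $s(\alpha,\beta)$-estimates. (We subtract because $1_{B_n^c}$ need not preserve the block $\Delta_nL_\beta$.)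

*Upper estimates of the row and column pieces.* Apply Lemma 5 to $(\rho_n)$ with $F_n=\Delta_nL_\beta$, $\Theta_n=\Delta_n$, $r=2$. Then apply it to $(\rho_n^2)$ with $F_n=L_\beta(B_n')$, $\Theta_n=1_{B_n'}$, $r=\beta$. The tail hypothesis is (7); it passes to $\rho_n^2$ because $R_k\otimes I$ commutes with $I\otimes1_{B_n'}$. After passing to subsequences, $\rho_n$ and $\rho_n^2$ have upper 2- and $\beta$-estimates, so $\rho_n^1=\rho_n-\rho_n^2$ has an upper 2-estimate. Symmetrically, $\tau_n^1,\tau_n^2$ have upper 2- and $\alpha$-estimates.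

*Vanishing pieces.* Multiplications by indicators contract all norms $\|\cdot\|_{\alpha_1,\beta_1}$ and preserve equi-integrability. So $\delta_n^1,\rho_n^1$ are equi-integrable in the second variable, $\delta_n^2,\tau_n^1$ in the first, and $\delta_n^4$ in both. By Lemma 8, with convergence of the pieces in the norm of $Y$:

* $\|\delta_n\|_{2,2}\to0$ implies $\delta_n^4\to0$;
* $\|\delta_n\|_{\alpha,2}\to0$ implies $\delta_n^1\to0$, and $\|\delta_n\|_{2,\beta}\to0$ implies $\delta_n^2\to0$;
* $\|\rho_n\|_{\alpha,2}\to0$ implies $\rho_n^1\to0$, and $\|\tau_n\|_{2,\beta}\to0$ implies $\tau_n^1\to0$.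

Trivially, $\|\delta_n\|_Y\to0$ implies $\delta_n^3\to0$, $\|\rho_n\|_Y\to0$ implies $\rho_n^2\to0$, and $\|\tau_n\|_Y\to0$ implies $\tau_n^2\to0$.

**Step 3. Functionals.** This step produces $(y_n)$ from any norm that is bounded below.

*($\delta$)* Suppose $\|\delta_n\|_{\alpha_1,\beta_1}\ge c>0$ for all $n$, with $\alpha_1\in\{\alpha,2\}$, $\beta_1\in\{\beta,2\}$; let $s=s(\alpha_1,\beta_1)$. Since $L_{\alpha_1}\hat\otimes_\pi L_{\beta_1}=(L_{\alpha_1'}\hat\otimes_\varepsilon L_{\beta_1'})^*$, choose $S_n\in L_{\alpha_1'}\hat\otimes_\varepsilon L_{\beta_1'}$ of norm at most $1$ with $|\langle\delta_n,S_n\rangle|\ge c/2$. Let $y_n=(\Delta_n\otimes\Delta_n)S_n$, viewed in $X$; this makes sense because $\alpha_1'\ge p$, $\beta_1'\ge q$, so $L_{\alpha_1'}\subset L_p$ and $L_{\beta_1'}\subset L_q$ contractively, and the pairings are compatible. Then $\langle x_n,y_n\rangle=\langle\delta_n,S_n\rangle$. Also $\langle y_n,f\otimes g\rangle=\langle S_n,\Delta_nf\otimes\Delta_ng\rangle$. Since $B_{L_\alpha}\subset B_{L_{\alpha_1}}$ and $B_{L_\beta}\subset B_{L_{\beta_1}}$,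
$$\Big\|\sum t_ny_n\Big\|_X\le\sup_{\|f\|_{\alpha_1},\|g\|_{\beta_1}\le1}\sum|t_n|\,\|\Delta_nf\|_{\alpha_1}\|\Delta_ng\|_{\beta_1}\le\lambda^2\|t\|_{s'}$$
by Hölder, $\frac1{s'}+\frac1{\alpha_1}+\frac1{\beta_1}=1$, and (1). So $(y_n)$ has an upper $s'$-estimate.

*($\rho$)* Suppose $\|\rho_n\|_{\alpha,\beta_1}\ge c>0$ for all $n$, with $\beta_1\in\{2,\beta\}$; let $s=\beta_1$. By (7) choose $k$ with $\limsup_n\|(R_k\otimes I)\rho_n\|_Y<c/2$. For large $n$, $\|(P_k\otimes I)\rho_n\|_{\alpha,\beta_1}\ge c/2$ and $M_n\ge k$. Put $h_i^*=h_i/\|h_i\|_2^2$. Then $(P_k\otimes I)\rho_n=\sum_{i\le k}h_i\otimes g_{n,i}$, where $g_{n,i}=(h_i^*\otimes I)\rho_n\in\Delta_nL_\beta$, with $h_i^*$ acting as a functional on $L_\alpha$. So $\sum_{i\le k}\|h_i\|_\alpha\|g_{n,i}\|_{\beta_1}\ge c/2$, and there are $i\le k$ and $c'>0$ with $\|g_{n,i}\|_{\beta_1}\ge c'$ for infinitely many $n$; pass to these. Pick $w_n$ with $\|w_n\|_{\beta_1'}\le1$ and $|\langle g_{n,i},w_n\rangle|\ge c'/2$, and let $y_n=h_i^*\otimes\Delta_nw_n\in X$. As $P_{M_n}h_i^*=h_i^*$, $\langle x_n,y_n\rangle=\langle\rho_n,h_i^*\otimes w_n\rangle=\langle g_{n,i},w_n\rangle$.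 By (1) and Hölder,
$$\Big\|\sum t_ny_n\Big\|_X\le\|h_i^*\|_p\sup_{\|g\|_{\beta_1}\le1}\sum|t_n|\|\Delta_ng\|_{\beta_1}\le\lambda\|h_i^*\|_p\|t\|_{\beta_1'} .$$

*($\tau$)* Symmetrically, if $\|\tau_n\|_{\alpha_1,\beta}\ge c>0$ for all $n$, with $\alpha_1\in\{2,\alpha\}$, we get $(y_n)$ for $s=\alpha_1$.

**Step 4. Matching.** This step chooses one $s$ that serves both sides. If $\|\delta_n\|_{2,2}\not\to0$, pass to a subsequence along which it is bounded below. Then $s=1$ works: the upper 1-estimate of $(x_n)$ is trivial, and $(y_n)$ comes from ($\delta$) with $\alpha_1=\beta_1=2$.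

Otherwise $\|\delta_n\|_{2,2}\to0$, so $\delta_n^4\to0$. Pass to a subsequence such that each of the seven sequences
$$\|\delta_n\|_{\alpha,2},\quad\|\delta_n\|_{2,\beta},\quad\|\delta_n\|_Y,\quad\|\rho_n\|_{\alpha,2},\quad\|\rho_n\|_Y,\quad\|\tau_n\|_{2,\beta},\quad\|\tau_n\|_Y$$
either tends to $0$ or is bounded below by a positive constant. Associate with them, in order, the pieces and exponents
$$\delta^1,\ \delta^2,\ \delta^3,\ \rho^1,\ \rho^2,\ \tau^1,\ \tau^2;\qquad s(\alpha,2),\ s(2,\beta),\ s(\alpha,\beta),\ 2,\ \beta,\ 2,\ \alpha .$$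
By Step 2 each piece has the upper estimate with its exponent, and it tends to $0$ in $Y$ if its sequence does. For the pieces that tend to $0$ in this way, and for $\delta_n^4$, pass to a subsequence with norms at most $2^{-n}$. By (6), $x_n$ is the sum of the seven pieces, $\delta_n^4$ and $e_n$. Since $\|x_n\|\not\to0$, at least one of the seven sequences is bounded below. Let $s\in\mathcal S$ be the *least* exponent among those bounded below. The pieces belonging to sequences bounded below have upper estimates with exponents $\ge s$, and the remaining terms are absolutely summable. So $(x_n)$ has an upper $s$-estimate. Step 3, applied to a sequence that is bounded below and has exponent $s$, provides, after one more subsequence, $(y_n)$ with an upper $s'$-estimate and $\inf|\langle x_n,y_n\rangle|>0$. $\square$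

## Proof of Theorems A and B

The identity $X^*=Y$ was recalled above. The first part of Theorem B is Proposition 9 combined with Lemma 1 for $V=X$. Theorem A and (a) are Lemma 2(ii), whose hypothesis is Proposition 9.

*(b)* Let $W\subset Y$ be closed and infinite-dimensional. By Lemma 2(i) it contains a seminormalized weak$^*$-null sequence. The first part of Theorem B gives a subsequence $(x_n)\subset W$ with $\overline{\mathrm{span}}\{x_n\}=\Pi^*(Y)\simeq\ell_s$, $s\in\mathcal S$, and $\Pi^*$ is a projection on $Y$. Every pair $2\le\alpha,\beta<\infty$ arises from some $1<p,q\le2$.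

*(c)* Let $s\in\mathcal S$. The model sequences give $(x_n),(y_n)$ satisfying the hypotheses of Lemma 1 with this $s$. So, along a subsequence, $M=\{x_n\}_\perp$ satisfies $X/M\simeq Z_s$. If $M\subset N$ with $X/N\simeq Z_\sigma$, then $Z_\sigma$ is a quotient of $Z_s$, so, dualizing, $\ell_\sigma$ embeds in $\ell_s$, and therefore $\sigma=s$. So for this $M$ no other exponent is possible, and $s$ cannot be omitted from (a). $\square$

## All exponents $1\le p,q\le\infty$: proof of Theorem C

*Sufficiency* is Theorem A for superprojectivity and Theorem B(b) for subprojectivity. For necessity we pass from the tensor product to its factors.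

**Lemma 10.** A quotient of a superprojective space is superprojective.

*Proof.* Let $Q:V\to Z$ be onto with $V$ superprojective, and let $M\subset Z$ be closed and infinite-codimensional. Then $Q^{-1}(M)$ is infinite-codimensional, so $Q^{-1}(M)\subset\ker P$ for a projection $P$ on $V$ with infinite-dimensional range $E$. As $\ker Q\subset\ker P$, $P$ induces an operator $\widetilde P:Z\to E$ with $\widetilde PQ=P$, hence $\widetilde P\circ Q|_E=I_E$. So $Q|_E\circ\widetilde P$ is a projection on $Z$ with infinite-dimensional range $Q(E)$ and kernel $\ker\widetilde P=Q(\ker P)\supset M$. $\square$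

**Step 1. Superprojectivity forces $1<p,q\le2$.** The map $f\mapsto f\otimes1$ embeds $L_p$ isometrically into $L_p\hat\otimes_\varepsilon L_q$, and its range is complemented by $I\otimes(g\mapsto(\int g)1)$; likewise for $L_q$. So $L_p$ and $L_q$ are quotients of $L_p\hat\otimes_\varepsilon L_q$, and by Lemma 10 it suffices to show that $L_t$ is not superprojective for $t=1$, $t=\infty$ and $2<t<\infty$.

Let $t\in\{1,\infty\}$. There is a surjection $L_t\to\ell_2$: for $t=1$ compose $L_1\to\ell_1\to\ell_2$, where the first map is a projection onto the span of a disjoint sequence; for $t=\infty$ take the adjoint of an embedding $\ell_2\to L_1$ (Rademacher functions). If its kernel were contained in a complemented infinite-codimensional $N$, then $L_t/N$ would be an infinite-dimensional quotient of $\ell_2$, hence Hilbertian, and isomorphic to a complemented subspace $H$ of $L_t$. But $L_1$ and $L_\infty$ have the Dunford–Pettis property: weakly compact operators on them map weakly convergent sequences to norm convergent ones. A projection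 onto the reflexive space $H$ is weakly compact and is the identity on $H$. So weakly convergent sequences in $H$ converge in norm, $B_H$ is compact, and $H$ is finite-dimensional, a contradiction.

Let $2<t<\infty$ and suppose $L_t$ is superprojective. Then $L_{t'}$ is subprojective: if $W\subset L_{t'}$ is closed and infinite-dimensional, then by reflexivity $W=(W_\perp)^\perp\cong(L_t/W_\perp)^*$, so $W_\perp$ is infinite-codimensional. It is contained in a complemented infinite-codimensional $N$, and $N^\perp\subset W$ is infinite-dimensional and complemented in $L_{t'}$. We show that this is false for $L_{t'}$, where $1<t'<2$. Choose $t'<\sigma<2$; then $L_{t'}$ contains a copy of $\ell_\sigma$. If an infinite-dimensional closed subspace $E$ of this copy were complemented in $L_{t'}$, it would be complemented in the copy of $\ell_\sigma$, so $E\simeq\ell_\sigma$ (Pełczyński), and $E^*\simeq\ell_{\sigma'}$ would embed in $L_t$ with $2<\sigma'<t$. This contradicts the Kadec–Pełczyński theorem, by which each infinite-dimensional closed subspace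 of $L_t$ contains $\ell_2$ or $\ell_t$.

**Step 2. Subprojectivity forces $2\le p,q<\infty$.** Subprojectivity passes to closed subspaces, since a subspace complemented in the whole space is complemented in every intermediate one. The spaces $L_p$, $L_q$ embed in $L_p\hat\otimes_\pi L_q$ as $L_p\otimes1$, $1\otimes L_q$. So it suffices that $L_t$ is not subprojective for $1\le t<2$ and for $t=\infty$. For $1<t<2$ this was just shown. The space $L_1$ contains $\ell_2$, and no infinite-dimensional closed subspace of $\ell_2$ is complemented in $L_1$, by the Dunford–Pettis property as in Step 1. Finally $L_\infty\simeq\ell_\infty$ contains $\ell_1$, while its complemented infinite-dimensional subspaces are isomorphic to $\ell_\infty$ (Lindenstrauss), hence nonseparable; so none of them lies in the separable space $\ell_1$. $\square$
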